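\title{Divisibility of the Miller--Morita--Mumford classes by prime powers}

\begin{abstract}
Let $p$ be a prime and $m\ge 1$. We prove that for every surface bundle the class $\kappa_{(p-1)m-1}$ is divisible by $p^{1+v_p(m)}$ in the integral cohomology of the base. For $p$ odd, and for $p=2$ with $m$ odd, the exponent cannot be improved. The proof uses a spectrum of power series $1+a_1t+a_2t^2+\cdots$ with coefficients in cohomology. The coefficients of the logarithmic derivative are maps of spectra; the $r$-th one is divisible by $r$ on suspensions of spaces, and it is computed modulo $p$ by a Steenrod operation.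
\end{abstract}

\section{Introduction}

A \emph{surface bundle} is a smooth fiber bundle $\pi\colon E\to B$ whose fibers are closed oriented surfaces. So that bundles can be pulled back along continuous maps, we let $B$ be a smooth manifold or a CW complex, and we ask that the transition functions be continuous maps to the group of orientation-preserving diffeomorphisms of the fiber with its $C^\infty$ topology. The tangent planes of the fibers form an oriented plane bundle $T_vE\to E$, with Euler class $e\in H^2(E;\mathbb{Z})$. The Gysin map, or integration over the fiber, $\pi_!\colon H^{k+2}(E;\mathbb{Z})\to H^{k}(B;\mathbb{Z})$ is natural for pullbacks of bundles, satisfies $\pi_!(\pi^*a\cdot b)=a\cdot\pi_!(b)$, and is evaluation on the fundamental class of the fiber when $B$ is a point. The Miller--Morita--Mumford classes are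
\[
\kappa_i(E)=\pi_!(e^{i+1})\in H^{2i}(B;\mathbb{Z}),\qquad i\ge 0 .
\]
They are natural for pullbacks. For a trivial bundle $e$ comes from the fiber, so $e^2=0$ and $\kappa_i=0$ for $i\ge1$; the classes measure how the bundle twists. The class $\kappa_0$ is the Euler characteristic of the fiber, and it is always even. This is the first instance of a divisibility that holds for all bundles at once, and one asks which prime powers divide the other classes. The following problem is posed in \cite{SCC}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $p$ be a prime, $s\ge1$ and $v\ge0$. Then $\kappa_{p^vs(p-1)-1}(E)=0$ in $H^*(B;\mathbb{Z}/p^{v+1})$ for all surface bundles $E\to B$.}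
\medskip

The cases $v=0$ and $v=1$ are known; we do not use them. Write $v_p(m)$ for the exponent of $p$ in $m$.

\begin{theorem}\label{thm:main}
Let $p$ be a prime and $m\ge1$. For every surface bundle $E\to B$,
\[
\kappa_{(p-1)m-1}(E)\in p^{\,1+v_p(m)}\,H^{2(p-1)m-2}(B;\mathbb{Z});
\]
equivalently, $\kappa_{(p-1)m-1}(E)=0$ in $H^*(B;\mathbb{Z}/p^{1+v_p(m)})$.
\end{theorem}

For $m=p^vs$ we have $1+v_p(m)\ge v+1$, so the conjecture holds for every prime, including $p=2$. The next statement is not needed for the conjecture; it says how far the exponent is from optimal.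

\begin{theorem}\label{thm:sharp}
Let $p$ be a prime, $m\ge1$, $v=v_p(m)$ and $N=(p-1)m$. If $p$ is odd, or if $p=2$ and $v=0$, there is a surface bundle with $\kappa_{N-1}(E)\ne0$ in $H^*(B;\mathbb{Z}/p^{v+2})$. If $p=2$ and $v\ge1$, there is a surface bundle with $\kappa_{N-1}(E)\ne0$ in $H^*(B;\mathbb{Z}/2^{v+3})$.
\end{theorem}

For $p=2$ and $v\ge1$ we do not claim that the exponent $v+1$ of Theorem~\ref{thm:main} is sharp.

Section~\ref{sec:covers} computes the classes for cyclic branched covers of the sphere; this explains the shape of the conjecture and proves Theorem~\ref{thm:sharp}. Section~\ref{sec:PT} moves the problem to a Thom spectrum $X$, where divisibility by $p$ is a one-line consequence of a formula for Steenrod operations. Section~\ref{sec:method} states the tool that reaches higher powers of $p$, works out $\kappa_1\equiv0\pmod 4$ by hand, and deduces Theorem~\ref{thm:main}. The tool is built in Sections~\ref{sec:G} and~\ref{sec:cong}.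

\section{Cyclic covers of the sphere}\label{sec:covers}

Let $q=p^l$ with $l\ge1$, $\Gamma=\mathbb{Z}/q$, $\zeta=\exp(2\pi i/q)$, and let $\chi(a)=\zeta^a$ be the standard faithful character of $\Gamma$. Take $E\Gamma=S^\infty\subset\mathbb{C}^\infty$ with $\Gamma$ acting through $\chi$, and let $x\in H^2(B\Gamma;\mathbb{Z})$ be the first Chern class of the line bundle $E\Gamma\times_\Gamma\mathbb{C}_\chi$. Recall that $H^{2n}(B\Gamma;\mathbb{Z})$ is cyclic of order $q$, generated by $x^n$, for $n\ge1$. The kernel of reduction modulo $q$ is $qH^{2n}(B\Gamma;\mathbb{Z})=0$, so this group injects into $H^{2n}(B\Gamma;\mathbb{Z}/q)$.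

\begin{proposition}\label{prop:covers}
Let $b_1,\dots,b_k$ be units of $\mathbb{Z}/q$ with $\sum_ib_i=0$. There is a surface bundle $E\to B\Gamma$ with $\kappa_n(E)=\bigl(\sum_ib_i^{-n}\bigr)x^n$ for all $n\ge1$.
\end{proposition}

\begin{proof}
The fundamental group of $S^2$ minus $k$ points is generated by loops around the punctures, with the single relation that their product is trivial. Since $\sum b_i=0$, sending the $i$-th loop to $b_i$ defines a homomorphism to $\Gamma$, hence a $\Gamma$-cover. Since $b_i$ generates $\Gamma$, the cover is connected, and over a punctured disc around the $i$-th point it is the connected cover $z\mapsto z^q$. The deck transformation $b_i$ is the monodromy of the loop, $z\mapsto\zeta z$, so $a\in\Gamma$ acts by $z\mapsto\zeta^{a b_i^{-1}}z$. Adding the points $f_i=\{z=0\}$ gives a closed oriented surface $F$ with a smooth orientation-preserving action of $\Gamma$. The action is free away from the fixed points $f_1,\dots,f_k$, and $f_i$ has an invariant closed disc $\Delta_i$ on which $\Gamma$ acts linearly by the character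 $\chi^{b_i^{-1}}$; the $\Delta_i$ are disjoint.

Let $E=E\Gamma\times_\Gamma F$, let $s_i$ be the section given by $f_i$, and let $D_i=E\Gamma\times_\Gamma\Delta_i$. Then $D_i$ is the disc bundle of $s_i^*T_vE$, whose Euler class is $c_i=s_i^*e=b_i^{-1}x$. Let $\tau_i\in H^2(E;\mathbb{Z})$ be the Thom class of $D_i$, extended over $E$ by excision. Then $s_i^*\tau_i=c_i$, $s_j^*\tau_i=0$ for $j\ne i$, and $\pi_!\tau_i=1$, because $\tau_i$ evaluates to $1$ on a fiber.

Let $F_0$ be the complement of the open discs and $D=\bigcup D_i$. By excision $H^*(E,D)=H^*(E\Gamma\times_\Gamma F_0,E\Gamma\times_\Gamma\partial F_0)$. The action on $F_0$ is free, so this pair maps to $(F_0/\Gamma,\partial F_0/\Gamma)$ by a bundle with contractible fiber $E\Gamma$. The latter pair is two-dimensional, so $H^*(E,D)$ vanishes in degrees above $2$. Hence for $n\ge1$ a class in $H^{2n+2}(E;\mathbb{Z})$ is zero if its restriction to $D$ is zero, that is, if $s_j^*$ kills it for all $j$. The class $e^{n+1}-\sum_i\pi^*(c_i^n)\tau_i$ has $s_j^*$ equal to $c_j^{n+1}-c_j^nc_j=0$. Therefore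 $\kappa_n(E)=\sum_ic_i^n\,\pi_!\tau_i=\sum_ic_i^n$.
\end{proof}

For $b=(1,-1)$ the surface is $S^2$ with a rotation, and $\kappa_n=(1+(-1)^n)x^n$. In general put $N=n+1\ge2$. If $d^N\equiv1\pmod q$ for every unit $d$, then $\sum b_i^{-n}=\sum b_i^{1-N}=\sum b_i=0$, and $\kappa_{N-1}$ vanishes on all these bundles. Conversely, any unit can be written $d=-c$ with $c$ a positive integer; take $c$ copies of $1$ and one copy of $d$. Then $\kappa_{N-1}=(-d+d^{1-N})x^{N-1}$. So:
\begin{equation}\label{eq:units}
\begin{gathered}
\kappa_{N-1}\ \text{vanishes mod $p^l$ on all bundles of Proposition~\ref{prop:covers}}\\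
\text{if and only if}\quad d^N\equiv1\pmod{p^l}\ \text{ for every unit } d .
\end{gathered}
\end{equation}
For odd $p$ the unit group is cyclic of order $(p-1)p^{l-1}$, and the condition reads $(p-1)p^{l-1}\mid N$. This is where the index $(p-1)m-1$ and the exponent $1+v_p(m)$ come from: for odd $p$, Theorem~\ref{thm:main} says that the largest power of $p$ not excluded by these examples does divide $\kappa_{N-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose that $\kappa_{N-1}$ vanishes modulo $p^l$ for all surface bundles, $l\ge1$. We bound $l$. If $N=1$, then $p=2$, $v=0$, and $\kappa_0=2$ for $S^2$ over a point, so $l\le1$. Let $N\ge2$, so that \eqref{eq:units} applies. If $p$ is odd, then $p^{l-1}\mid N$, so $l\le v+1$. If $p=2$ and $v=0$, then $N$ is odd and $d=-1$ gives $-1\equiv1\pmod{2^l}$, so $l\le1$. If $p=2$ and $v\ge1$, either $l\le2\le v+2$, or $l\ge3$ and $d=3$ has order $2^{l-2}$ modulo $2^l$, so that $l-2\le v$.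
\end{proof}

\begin{remark}
For $p=2$, $v\ge1$ and $l=v+2$, every unit satisfies $d^{2^{l-2}}\equiv1\pmod{2^l}$, so by \eqref{eq:units} these examples cannot show that $\kappa_{N-1}\not\equiv0\pmod{2^{v+2}}$. A reader who wants the base to be a closed manifold can restrict the bundles to the lens space $S^{2n+1}/\Gamma\subset B\Gamma$, $n=N-1$; the inclusion is $(2n+1)$-connected and induces an isomorphism on $H^{2n}$.
\end{remark}

\section{The Thom spectrum $X$}\label{sec:PT}

We write $[-,-]$ for the abelian group of homotopy classes of maps of spectra; composition is bilinear, and a cofiber sequence gives long exact sequences in either variable. A pointed space and its suspension spectrum have the same name, and $Z_+$ is $Z$ with a disjoint base point. For a spectrum $E$ and an abelian group $A$, $H^n(E;A)=[E,\Sigma^nHA]$, where $HA$ is the Eilenberg--Mac Lane spectrum. The suspension isomorphism is $\sigma$.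

\begin{lemma}\label{lem:finite}
The two formulations of Theorem~\ref{thm:main} are equivalent, and it suffices to prove them when $B$ is a finite CW complex.
\end{lemma}

\begin{proof}
Let $q=p^{1+v_p(m)}$. The exact sequence of $0\to\mathbb{Z}\xrightarrow{q}\mathbb{Z}\to\mathbb{Z}/q\to0$ shows that the kernel of $H^k(B;\mathbb{Z})\to H^k(B;\mathbb{Z}/q)$ is $qH^k(B;\mathbb{Z})$. Since $\mathbb{Z}/q$ is injective as a module over itself, $H^k(B;\mathbb{Z}/q)=\operatorname{Hom}(H_k(B;\mathbb{Z}/q),\mathbb{Z}/q)$. A singular cycle involves finitely many simplices, so every class in $H_k(B;\mathbb{Z}/q)$ is the image of a class under a map $B'\to B$ from a finite complex. By naturality of $\kappa_i$, vanishing modulo $q$ for all pullbacks to such $B'$ implies vanishing on $B$.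
\end{proof}

Let $Gr_K$ be the Grassmannian of oriented planes in $\mathbb{R}^K$, let $L_K$ be the tautological plane bundle, and let $L_K^\perp$ be its orthogonal complement, oriented so that $L_K\oplus L_K^\perp=\mathbb{R}^K$. The sphere bundle $S(L_K)$ is the space of orthonormal $2$-frames in $\mathbb{R}^K$; it fibers over $S^{K-1}$ with fiber $S^{K-2}$, so it is $(K-3)$-connected. Hence $Gr_\infty=BSO(2)\simeq\mathbb{CP}^\infty$ has cohomology $\mathbb{Z}[e]$, with $e$ the Euler class of $L=L_\infty$, and $Gr_K\to Gr_\infty$ induces an isomorphism on $H^i$ for $i<K-2$. The restriction of $L_{K+1}^\perp$ to $Gr_K$ is $L_K^\perp\oplus\mathbb{R}$, which gives maps of Thom spaces $\Sigma\operatorname{Th}(L_K^\perp)\to\operatorname{Th}(L_{K+1}^\perp)$. Put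
\[
X=\operatorname{colim}_K\Sigma^{2-K}\operatorname{Th}(L_K^\perp)=\Sigma^2MTSO(2),
\]
where $MTSO(2)=\operatorname{Th}(-L)$. The Thom classes $U_K$ of $L_K^\perp$ have degree $K-2$ and assemble to a class $U\in H^0(X;\mathbb{Z})$. Let $Y=\mathbb{CP}^\infty$ be a second copy of projective space, with $H^*(Y;\mathbb{Z})=\mathbb{Z}[u]$; it is needed from Section~\ref{sec:method} on. By the Thom isomorphism, $H^*(X;\mathbb{Z})=\mathbb{Z}[e]\cdot U$ and $H^*(X\wedge Y_+;\mathbb{Z})=\mathbb{Z}[e,u]\cdot U$.

\begin{lemma}\label{lem:PT}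
A surface bundle $E\to B$ over a finite complex gives a map of spectra $\alpha\colon\Sigma^2B_+\to X$ with $\alpha^*(e^jU)=\sigma^2\kappa_{j-1}(E)$ for all $j\ge0$, where $\kappa_{-1}=\pi_!(1)=0$.
\end{lemma}

\begin{proof}
Cover $B$ by finitely many open sets $B_i$ with trivializations, let $(\rho_i)$ be a subordinate partition of unity, and let $j_i\colon E|_{B_i}\to\mathbb{R}^{K_i}$ be the projection to the fiber followed by a smooth embedding. The map $y\mapsto(\pi(y),(\rho_i(\pi y)j_i(y))_i)$ embeds $E$ in $B\times\mathbb{R}^K$ over $B$, where $K=\sum K_i$: on each fiber some $\rho_i$ is positive, so each fiber is smoothly embedded, and the derivatives along the fiber vary continuously. Let $\nu$ be the fiberwise normal bundle, $T_vE\oplus\nu=\mathbb{R}^K$. By compactness, $(y,w)\mapsto y+w$ embeds a disc bundle of $\nu$ of small constant radius in $B\times\mathbb{R}^K$. Collapsing its complement gives $c\colon\Sigma^KB_+\to\operatorname{Th}(\nu)$, and the Pontryagin--Thom description of the Gysin map is $c^*(a\,U_\nu)=\sigma^K\pi_!(a)$, with $U_\nu$ the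 Thom class. (Other sign conventions change $\pi_!$ by a sign, which does not affect divisibility.) The map $E\to Gr_K$ that sends $y$ to its vertical tangent plane pulls $L_K$ back to $T_vE$ and $L_K^\perp$ to $\nu$, so the induced map $\operatorname{Th}(\nu)\to\operatorname{Th}(L_K^\perp)$ pulls $e^jU_K$ back to $e^jU_\nu$. Compose with $c$ and apply $\Sigma^{2-K}$. Finally $\pi_!(1)$ lies in $H^{-2}(B;\mathbb{Z})=0$.
\end{proof}

\begin{lemma}\label{lem:cof}
There is a cofiber sequence $S^0\to X\to\Sigma^2\mathbb{CP}^\infty_+$, and $U$ restricts to $1\in H^0(S^0;\mathbb{Z})$.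
\end{lemma}

\begin{proof}
For vector bundles $V,V'$ over the same base, $\operatorname{Th}(V\oplus V')$ is the quotient of the Thom space of $V$ over the disc bundle $D(V')$ by the Thom space of $V$ over $S(V')$, and $D(V')$ retracts to the base. This gives cofiber sequences
\[
\operatorname{Th}(L_K^\perp|_{S(L_K)})\to\operatorname{Th}(L_K^\perp)\to\operatorname{Th}(L_K^\perp\oplus L_K)=\Sigma^K(Gr_K)_+ .
\]
Apply $\Sigma^{2-K}$ and pass to the colimit. The first term becomes a connective Thom spectrum over the contractible space $S(L)$; the inclusion of the fiber $S^0$ over a point is a homology isomorphism by the Thom isomorphism, hence an equivalence, and a Thom class restricts to the generator on a fiber.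
\end{proof}

Recall the Steenrod operations $P^k\colon H^n(-;\mathbb{F}_p)\to H^{n+2k(p-1)}(-;\mathbb{F}_p)$, where $P^k=Sq^{2k}$ for $p=2$. They are stable, so they are defined and natural for spectra. For a class $y$ in the cohomology of a \emph{space}, $P^ky=y^p$ if $|y|=2k$ and $P^ky=0$ if $|y|<2k$. Let $P=\sum_kP^k$ for odd $p$ and $P=\sum_iSq^i$ for $p=2$; the Cartan formula says that $P$ is multiplicative. The mod $p$ cohomology of $X\wedge Y_+$ is concentrated in even degrees, so there $P=\sum_kP^k$ for $p=2$ as well.

\begin{lemma}\label{lem:steenrod}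
In $H^*(X\wedge Y_+;\mathbb{F}_p)$, for $a,b\ge0$,
\[
P(e^bu^aU)=e^bu^a(1+u^{p-1})^a(1+e^{p-1})^{b-1}\,U .
\]
\end{lemma}

\begin{proof}
If $y$ is the reduction of an integral class of degree $2$ on a space, then $P(y)=y+y^p$; for $p=2$ use $Sq^1y=0$. This applies to $e$, to $u$, and to the Thom class $U_L$ of $L_K$. Since $U_L^2=eU_L$, we get $P(U_L)=(1+e^{p-1})U_L$. Write $P(U_K)=q_KU_K$. The product $U_LU_K$ is the Thom class of a trivial bundle, namely $\sigma^K1$, so $P(U_LU_K)=U_LU_K$ and $q_K(1+e^{p-1})=1$ by the Cartan formula. The Cartan formula for the module structure over $H^*(Gr_K\times Y)$ now gives the stated identity on $\operatorname{Th}(L_K^\perp)\wedge Y_+$. In a fixed degree, restriction from $X\wedge Y_+$ to stage $K$ is an isomorphism for $K$ large.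
\end{proof}

Divisibility by $p$ follows at once. The lemma gives $P^mU=(-1)^me^{(p-1)m}U$, while $\alpha^*U=0$. Hence
\[
(-1)^m\sigma^2\kappa_{(p-1)m-1}=\alpha^*P^mU=P^m\alpha^*U=0\quad\text{in }H^*(\Sigma^2B_+;\mathbb{F}_p).
\]
The mechanism is a difference between $X$ and spaces: on $X$ a class of degree $0$ supports nonzero operations $P^m$, which is impossible on a space. To reach $p^k$ we look for integral classes on $X$ that are not divisible by $p$ but that become divisible by $p^k$ after any map from a suspension of a space.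

\section{Logarithmic derivatives and the proof of Theorem~\ref{thm:main}}\label{sec:method}

For maps to $\Sigma^nH\mathbb{Z}$, a congruence modulo $p$ means equality after composing with the reduction $H\mathbb{Z}\to H\mathbb{F}_p$. For $\theta\in H^d(H\mathbb{Z};\mathbb{F}_p)$ and $\ell\colon E\to\Sigma^nH\mathbb{Z}$, $\theta\ell\in H^{n+d}(E;\mathbb{F}_p)$ is the composite; $P^m$ is regarded as an element of $H^*(H\mathbb{Z};\mathbb{F}_p)$ by precomposing with the reduction.

\begin{theorem}\label{thm:tool}
There are a spectrum $g$ and maps of spectra $\delta_r\colon g\to\Sigma^{2r}H\mathbb{Z}$, $r\ge1$, with the following properties.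
\begin{itemize}
\item[(A)] For a space $Z$, naturally in $Z$, $[Z_+,g]$ is the group under multiplication of the power series $f=1+\sum_{j\ge1}a_jt^j$ with $a_j\in H^{2j}(Z;\mathbb{Z})$.
\item[(B)] For such $f$, $\ \sum_{r}\delta_r(f)\,t^r=tf'/f$.
\item[(C)] For every prime $p$ and $m\ge1$, $\ \delta_{pm}\equiv P^m\delta_m\pmod p$ in $[g,\Sigma^{2pm}H\mathbb{F}_p]$.
\end{itemize}
\end{theorem}

Parts (A) and (B) are proved in Section~\ref{sec:G} and part (C) in Section~\ref{sec:cong}. For a pointed space $Z$ there is a stable splitting $Z_+\simeq S^0\vee Z$, and $[S^0,g]=0$ by (A), so (A) and (B) hold for $[Z,g]$ with reduced cohomology.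

In low degrees, $tf'/f=a_1t+(2a_2-a_1^2)t^2+\cdots$. The coefficient $a_2$ is not additive for the product of series, since $a_2(fh)=a_2(f)+a_2(h)+a_1(f)a_1(h)$. So it is not induced by a map of spectra, and it has no meaning on $[E,g]$ for a general spectrum $E$. The combination $\delta_2=2a_2-a_1^2$ is additive, and (B) says that it is stable. On a suspension, products of reduced classes vanish, so $tf'\cdot f^{-1}=tf'$ and
\begin{equation}\label{eq:susp}
\delta_r(f)=r\,a_r\qquad\text{for } f\in[\Sigma Z,g],\ Z \text{ a pointed space.}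
\end{equation}
Thus $\delta_r$ becomes divisible by $r$ on suspensions of spaces, and (C) allows us to show that it is not divisible by $p$ on $X\wedge Y_+$. For $f=\prod_i(1+x_it)$ with $|x_i|=2$ we have $\delta_r(f)=(-1)^{r-1}\sum_ix_i^r$, and (C) reads $\sum x_i^{pm}\equiv(\sum x_i^m)^p$. The content of (C) is that this congruence holds for maps of spectra.

\subsection*{The class $W$ and the relations}
We need a map from $X$ to $g$ that sees the bottom cell. But $[S^0,g]=0$, so by Lemma~\ref{lem:cof} every map $X\to g$ factors through $\Sigma^2\mathbb{CP}^\infty_+$, and by \eqref{eq:susp} its $\delta_r$ is already divisible by $r$ on $X$. This is the reason for $Y$: on $S^0\wedge Y_+=Y_+$ there is the nontrivial series $w=1+ut$. In the exact sequence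
\[
[X\wedge Y_+,g]\to[Y_+,g]\to[\Sigma(\mathbb{CP}^\infty\times Y)_+,g]
\]
of Lemma~\ref{lem:cof}, the last group consists of series with coefficients in the groups $H^{2j-1}(\mathbb{CP}^\infty\times Y;\mathbb{Z})=0$. Choose an extension $W\in[X\wedge Y_+,g]$ of $w$ and define integers $\lambda_{r,j}$ by
\[
\Lambda_r=\delta_r(W)=\sum_{j=0}^r\lambda_{r,j}\,e^ju^{r-j}U\in H^{2r}(X\wedge Y_+;\mathbb{Z}).
\]
Restriction to $S^0\wedge Y_+$ sends $U$ to $1$ and $e^jU$ to $0$ for $j>0$. By (B), $tw'/w=ut/(1+ut)$, so
\begin{equation}\label{eq:lambda0}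
\lambda_{r,0}=(-1)^{r-1}.
\end{equation}

\begin{proposition}\label{prop:rel}
For a surface bundle over a finite complex $B$ and $1\le j\le r$,
\[
\lambda_{r,j}\,\kappa_{j-1}(E)\in r\,H^{2j-2}(B;\mathbb{Z}).
\]
\end{proposition}

\begin{proof}
Consider $f=W\circ(\alpha\wedge1)\colon\Sigma^2(B\times Y)_+\to X\wedge Y_+\to g$. The source is a suspension of a space, so $\delta_r(f)$ is divisible by $r$ by \eqref{eq:susp}. Since $\delta_r$ is a map of spectra, $\delta_r(f)=(\alpha\wedge1)^*\Lambda_r$. By Lemma~\ref{lem:PT}, after removing $\sigma^2$,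
\[
\sum_{j=1}^r\lambda_{r,j}\,\kappa_{j-1}(E)\,u^{r-j}\in r\,H^{2r-2}(B\times Y;\mathbb{Z}).
\]
Since $H^*(B\times Y;\mathbb{Z})=H^*(B;\mathbb{Z})[u]$, we may compare coefficients of $u^{r-j}$.
\end{proof}

A relation is useful when $\lambda_{r,j}$ is prime to $p$ and $r$ is highly divisible by $p$. The integers $\lambda_{r,j}$ depend on the choice of $W$, and only $\lambda_{r,0}$ is known. Property (C) transports this knowledge to other coefficients.

\begin{example}[$\kappa_1$ is divisible by $4$]\label{ex:four}
Let $p=2$. By \eqref{eq:lambda0}, $\Lambda_1=uU+\lambda_{1,1}eU$, with $\lambda_{1,1}$ unknown. Lemma~\ref{lem:steenrod} gives $P(uU)=u(1+u)(1+e)^{-1}U$ and $P(eU)=eU$, so $Sq^2(uU)=u^2U+euU$ and $Sq^2(eU)=0$. By (C),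
\[
\Lambda_2\equiv Sq^2\Lambda_1=u^2U+euU\pmod2 .
\]
The unknown coefficient has dropped out, $\lambda_{2,1}$ is odd, and Proposition~\ref{prop:rel} with $r=2$, $j=1$ recovers that $\kappa_0$ is even. Next, $P(u^2U)=u^2(1+u^2)(1+e+e^2+\cdots)U$ and $P(euU)=eu(1+u)U$, so $Sq^4(u^2U)=u^4U+e^2u^2U$ and $Sq^4(euU)=0$. By (C),
\[
\Lambda_4\equiv Sq^4\Lambda_2=u^4U+e^2u^2U\pmod2 .
\]
So $\lambda_{4,2}$ is odd, and the proposition with $r=4$, $j=2$ gives $\lambda_{4,2}\kappa_1\in4H^2(B;\mathbb{Z})$. Hence $\kappa_1\in4H^2(B;\mathbb{Z})$: a computation modulo $2$ has produced a divisibility by $4$.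
\end{example}

In both steps the useful term is $u^m\cdot P^mU$, coming from $u^mU$, and no other term of $\Lambda_m$ contributes to that monomial. This is general.

\begin{lemma}\label{lem:lambda}
$\lambda_{pm,(p-1)m}\equiv-1\pmod p$ for all $m\ge1$.
\end{lemma}

\begin{proof}
By (C), $\Lambda_{pm}\equiv P^m\Lambda_m$. Let $a+b=m$. By Lemma~\ref{lem:steenrod},
\[
P^m(e^bu^aU)=\sum_{\beta+\gamma=m}\binom a\beta\binom{b-1}{\gamma}\,e^{b+(p-1)\gamma}\,u^{a+(p-1)\beta}\,U .
\]
The monomial $e^{(p-1)m}u^mU$ occurs only when $a+(p-1)\beta=m$, that is, $b=(p-1)\beta$. Suppose $b>0$. If $\binom a\beta\neq0$, then $\beta\le a=m-b$, so $\gamma=m-\beta\ge b>b-1\ge0$ and $\binom{b-1}\gamma=0$. So these terms contribute nothing. If $b=0$, then $\beta=0$, $\gamma=m$, and the coefficient is $\binom{-1}m=(-1)^m$. By \eqref{eq:lambda0}, $\lambda_{pm,(p-1)m}\equiv(-1)^m\lambda_{m,0}=-1$.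
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:finite} we may assume that $B$ is finite. Take $r=pm$, $j=(p-1)m$, $\lambda=\lambda_{r,j}$, $\kappa=\kappa_{j-1}(E)$ and $k=v_p(r)=1+v_p(m)$. Proposition~\ref{prop:rel} gives $\lambda\kappa\in p^kH^*(B;\mathbb{Z})$. By Lemma~\ref{lem:lambda} there is an integer $\mu$ with $\mu\lambda\equiv1\pmod{p^k}$, and $\kappa=\mu\lambda\kappa+(1-\mu\lambda)\kappa\in p^kH^*(B;\mathbb{Z})$.
\end{proof}

\begin{remark}
Compactness of the fibers is used for the collapse map, and the orientation for the integral Thom class $U$. Dimension two is used in Lemma~\ref{lem:cof}, where $S(L)$ is contractible, and in the existence of $W$, where $BSO(2)$ has no odd cohomology.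
\end{remark}

\section{Spectra of power series}\label{sec:G}

The functor in (A) is represented by the space $\prod_jK(\mathbb{Z},2j)$. We need an infinite loop structure on it that refines the product of series, and to prove (C) we need it to be functorial in the ring where the series take values. Both come from units of $E_\infty$-ring spectra. For an $E_\infty$-ring $R$, let $GL_1R\subset\Omega^\infty R$ be the union of the components that are units of $\pi_0R$. There is a connective spectrum $gl_1R$, functorial in $R$, with $\Omega^\infty gl_1R=GL_1R$ and $[Z_+,gl_1R]=(R^0Z)^\times$ as groups, naturally in the space $Z$ and in $R$. Below, rings are commutative without signs, also when graded.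

\begin{lemma}\label{lem:R}
There is a functor $A\mapsto R(A)$ from $\mathbb{N}$-graded commutative rings to $E_\infty$-rings such that $R(A)^0(Z)=\prod_iH^{2i}(Z;A_i)$ with the cup product, naturally in $Z$ and $A$.
\end{lemma}

\begin{proof}
Graded spectra $\operatorname{Fun}(\mathbb{N},\mathrm{Sp})$ form a symmetric monoidal $\infty$-category under Day convolution, $(E\otimes E')_n=\bigoplus_{i+j=n}E_i\wedge E'_j$. Consider the t-structure in which $E\ge0$ if $\pi_kE_i=0$ for $k<2i$, and $E\le0$ if $\pi_kE_i=0$ for $k>2i$. The unit, $S^0$ in grading $0$, is $\ge0$, and the objects $\ge0$ are closed under $\otimes$ because connectivities add. By \cite[Prop.~2.2.1.9 and Ex.~2.2.1.10]{HA}, the heart is symmetric monoidal and its inclusion into the objects $\ge0$ is lax symmetric monoidal, so it carries commutative algebras to $E_\infty$-algebras. The functor $E\mapsto(\pi_{2i}E_i)_i$ identifies the heart with graded abelian groups and their tensor product; the symmetry carries the Koszul sign $(-1)^{2i\cdot2j}=1$, which is why the degrees are doubled. So $A$ is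 a commutative algebra in the heart and gives an $E_\infty$-algebra $(\Sigma^{2i}HA_i)_i$ in graded spectra. The functor $\bigoplus$ to spectra is symmetric monoidal; let $R(A)=\bigoplus_i\Sigma^{2i}HA_i$. The map to $\prod_i\Sigma^{2i}HA_i$ is an isomorphism on homotopy groups, which gives $R(A)^0(Z)$ additively. The $n$-th component of the product $R(A)\wedge R(A)\to R(A)$ is the sum over $i+j=n$ of maps $\Sigma^{2i}HA_i\wedge\Sigma^{2j}HA_j\to\Sigma^{2n}HA_n$. The source is $2n$-connective, so such a map is determined by its effect $A_i\otimes A_j\to A_n$ on $\pi_{2n}$. This is the multiplication of $A$, so the map is the one that induces the cup product.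
\end{proof}

A \emph{weighted ring} is a commutative ring without unit $J=\bigoplus_{j\ge1}J_j$ with $J_iJ_j\subset J_{i+j}$; ring maps, ideals and derivations are understood to respect weights. Adjoin a unit in weight $0$ and put
\[
G(J)=\operatorname{fib}\bigl(gl_1R(\mathbb{Z}\oplus J)\to gl_1R(\mathbb{Z})\bigr).
\]
This is a functor of $J$; we write $\varphi_*=G(\varphi)$. The map of which $G(J)$ is the fiber is split by $\mathbb{Z}\to\mathbb{Z}\oplus J$.

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(G1)] $[Z_+,G(J)]=1+\prod_jH^{2j}(Z;J_j)$ as a group under the cup product, and $\varphi_*$ acts by change of coefficients. For pointed $Z$ the same holds for $[Z,G(J)]$ with reduced cohomology.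
\item[(G2)] $\pi_{2j}G(J)=J_j$ naturally, via $1+a\leftrightarrow a$, and the other homotopy groups vanish.
\item[(G3)] For an ideal $J'\subset J$ with quotient $J''$, $G(J')\to G(J)\to G(J'')$ is a fiber sequence. If $J\to J''$ has a section that is a ring map, then $0\to[E,G(J')]\to[E,G(J)]\to[E,G(J'')]\to0$ is exact for every spectrum $E$.
\item[(G4)] If $J^2=0$, then $G(J)\simeq\prod_j\Sigma^{2j}HJ_j$, with $1+a$ in \textup{(G1)} corresponding to $a$. An additive map $h\colon J\to\tilde J$ of such rings that respects weights is a ring map, and $h_*=\prod_j\Sigma^{2j}Hh_j$.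
\end{itemize}
\end{lemma}

\begin{proof}
(G1) By the splitting, $[Z_+,G(J)]$ is the kernel of $(R(\mathbb{Z}\oplus J)^0Z)^\times\to(R(\mathbb{Z})^0Z)^\times$. It consists of the units of the form $1+a$ with $a$ of positive weight, and every such element is a unit, since the geometric series is finite in each weight. For pointed $Z$ use $Z_+\simeq S^0\vee Z$.

(G2) For $n\ge0$ apply (G1) to $S^n$, where $(1+a)(1+b)=1+a+b$. For $n<0$, the spectra $gl_1$ are connective and the map on $\pi_0$ is onto.

(G3) The composite $G(J')\to G(J'')$ factors through $G(0)$, which is contractible by (G2). So $G(J')\to G(J)$ lifts to the fiber $F$ of $G(J)\to G(J'')$. Since $J\to J''$ is onto, $\pi_*F\to\pi_*G(J)=J$ is injective with image $J'$, so the lift is an isomorphism on homotopy groups. A section makes $[\Sigma^nE,G(J)]\to[\Sigma^nE,G(J'')]$ onto for all $n$, and the long exact sequence breaks up.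

(G4) Let $J$ be concentrated in weight $j$. Then $G(J)$ has one homotopy group, so there is a unique equivalence $G(J)\simeq\Sigma^{2j}HJ_j$ inducing the identity on $\pi_{2j}$. Comparing it with (G1) gives a natural self-map of $H^{2j}(-;J_j)$, that is, a self-map of $K(J_j,2j)$. It is the identity on $\pi_{2j}$, hence homotopic to the identity. In general, $J^2=0$ makes the projections $J\to J_j$ ring maps, and $G(J)\to\prod_jG(J_j)$ is an equivalence by (G2). The last claim holds because $h$ commutes with the projections and $[\Sigma^{2j}HA,\Sigma^{2j}HA']=\operatorname{Hom}(A,A')$.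
\end{proof}

\subsection*{Logarithmic derivatives}
A derivation is not a ring map, so $G$ cannot be applied to it. Dual numbers repair this. Let $J[\eta]=J\oplus\eta J$ with $\eta$ of weight $0$ and $\eta^2=0$. For a derivation $d$ of $J$, the Leibniz rule says that $\gamma_d(a)=a+\eta\,d(a)$ is a ring map $J\to J[\eta]$. Both $\gamma_d$ and the inclusion $\gamma_0$ are sections of $J[\eta]\to J$, whose kernel $\eta J$ has square zero. Let $\mathrm{inc}\colon G(\eta J)\to G(J[\eta])$ be induced by the inclusion. By (G3) with $E=G(J)$ and by (G4), there is a unique map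
\[
L_d\colon G(J)\to G(\eta J)\simeq\prod_j\Sigma^{2j}HJ_j\qquad\text{with}\qquad(\gamma_d)_*-(\gamma_0)_*=\mathrm{inc}\circ L_d .
\]
On a space the group law is multiplication, so for $f=1+a\in[Z_+,G(J)]$ and $d(f)=d_*a$ the difference is $(f+\eta\,d(f))f^{-1}=1+\eta\,d(f)f^{-1}$. Thus
\begin{equation}\label{eq:Ld}
L_d(f)=d(f)\,f^{-1}\ \text{ on spaces},\qquad L_d=d\colon J_j\to J_j\ \text{ on }\pi_{2j}.
\end{equation}

\begin{lemma}\label{lem:chain}
Let $\varphi\colon J\to\tilde J$ be a ring map and $d,\tilde d$ derivations of $J,\tilde J$. Let $h\colon J\to\tilde J$ be additive and weight-preserving, with $h(ab)=\varphi(a)h(b)$ and $\tilde d\varphi=hd$. Then $L_{\tilde d}\,\varphi_*=h_*L_d$, where $h_*=\prod_j\Sigma^{2j}Hh_j$.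
\end{lemma}

\begin{proof}
The map $\Theta(a+\eta b)=\varphi(a)+\eta h(b)$ from $J[\eta]$ to $\tilde J[\eta]$ is a ring map, since
\[
\Theta\bigl(aa'+\eta(ab'+a'b)\bigr)=\varphi(a)\varphi(a')+\eta\bigl(\varphi(a)h(b')+\varphi(a')h(b)\bigr).
\]
We have $\Theta\gamma_d(a)=\varphi(a)+\eta hd(a)=\gamma_{\tilde d}\varphi(a)$ and $\Theta\gamma_0=\gamma_0\varphi$, and $\Theta$ restricts to $h$ on $\eta J$. Hence
\[
\mathrm{inc}\,L_{\tilde d}\,\varphi_*=\Theta_*\bigl((\gamma_d)_*-(\gamma_0)_*\bigr)=\Theta_*\,\mathrm{inc}\,L_d=\mathrm{inc}\,h_*L_d ,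
\]
and $\mathrm{inc}$ is injective on $[E,-]$ by (G3).
\end{proof}

All rings below have a basis of monomials, finite in each weight. For a basis monomial $b$ of weight $j$, the \emph{$b$-component} of $L_d$ is its composite with the coordinate projection to $\Sigma^{2j}H\mathbb{Z}$. Lemma~\ref{lem:chain} with $h=\varphi$ gives the following rule.

\begin{corollary}\label{cor:nat}
Let $J'\subset J$ be spanned by some of the basis monomials, with $d(J')\subset J'$. If $J'$ is a subring, the $b$-component of $L_d$ restricts on $G(J')$ to the $b$-component for $J'$ when $b\in J'$, and to $0$ when $b\notin J'$. If $J'$ is an ideal and $b\notin J'$, the $b$-component of $L_d$ is the composite of $G(J)\to G(J/J')$ with the $b$-component for $J/J'$.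
\end{corollary}

Now let $I=t\mathbb{Z}[t]$ with $t$ of weight $1$, put $g=G(I)$, and let $\delta_r$ be the $t^r$-component of $L_{t\partial_t}$, where $t\partial_t(t^j)=jt^j$. Then (G1) is property (A), and \eqref{eq:Ld} is property (B).

\section{The congruence $\delta_{pm}\equiv P^m\delta_m$}\label{sec:cong}

Checking (C) on spaces is not enough: a stable class can vanish on all spaces, as $P^1\in H^*(H\mathbb{Z};\mathbb{F}_p)$ does on classes of degree $0$, and yet be nonzero on $X$. We therefore find a situation in which the spectrum splits at $p$ into Eilenberg--Mac Lane spectra, identify the stable operation that occurs there, and reduce (C) to that situation. Two facts about mod $p$ cohomology are used.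

\begin{lemma}\label{lem:local}
If $\ell\colon E\to E'$ is injective on homotopy groups with finite cokernels of order prime to $p$, then $\ell^*$ is an isomorphism on $H^*(-;\mathbb{F}_p)$.
\end{lemma}

\begin{proof}
Multiplication by $p$ is an isomorphism on the homotopy groups of the cofiber $C$, so it is a self-equivalence of $C$. On $H^*(C;\mathbb{F}_p)$ it is both bijective and zero.
\end{proof}

\begin{lemma}\label{lem:inj}
Let $n=2m$, $d=2(p-1)m$, and let $\iota\in H^n(K(\mathbb{Z},n);\mathbb{Z})$ be the fundamental class. The map $H^d(H\mathbb{Z};\mathbb{F}_p)\to H^{n+d}(K(\mathbb{Z},n);\mathbb{F}_p)$, $\theta\mapsto\theta\iota$, is injective.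
\end{lemma}

\begin{proof}
We use the theorems of Cartan ($p$ odd) and Serre ($p=2$). Let $p$ be odd. A monomial $\beta^{\epsilon_0}P^{s_1}\beta^{\epsilon_1}\cdots\beta^{\epsilon_{k-1}}P^{s_k}$, with $\beta$ the Bockstein, $\epsilon_i\in\{0,1\}$ and $s_i\ge1$, is admissible if $s_i\ge ps_{i+1}+\epsilon_i$. These monomials, which do not end in $\beta$, together with $1$ form a basis of $H^*(H\mathbb{Z};\mathbb{F}_p)$. The excess of a monomial of degree $d$ is $2ps_1+2\epsilon_0-d$. The algebra $H^*(K(\mathbb{Z},n);\mathbb{F}_p)$ is free graded-commutative on a set of generators that contains $\iota$ and the classes $\theta\iota$ for $\theta$ admissible of excess $<n$, distinct monomials giving distinct generators. In degree $d=2(p-1)m$ we have $2(p-1)s_1\le d-\epsilon_0$. So either $s_1=m$ and the monomial is $P^m$, or $s_1\le m-1$ and the excess is at most $2p(m-1)+2-2(p-1)m=n-2p+2<n$.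

Let $p=2$, so $d=n$. The basis consists of $1$ and the $Sq^{i_1}\cdots Sq^{i_k}$ with $i_a\ge2i_{a+1}$ and $i_k\ge2$, and those of excess $2i_1-d<n$, applied to $\iota$, are distinct polynomial generators of $H^*(K(\mathbb{Z},n);\mathbb{F}_2)$. A monomial of degree $d$ is either $Sq^n=P^m$, or has $i_1\le d-1$ and excess at most $n-2$.

In both cases the basis elements of degree $d$ other than $P^m$ go to distinct generators, and $P^m$ goes to $\iota^p$, where $\iota$ is a generator of even degree. These are distinct elements of the monomial basis of a free algebra.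
\end{proof}

\subsection*{One generator}
Fix $m\ge1$. Let $S=\xi\mathbb{Z}[\xi]/(\xi^{p+1})$ with $\xi$ of weight $m$, with the derivation $\xi\partial_\xi(\xi^k)=k\xi^k$, and let $\ell_k\colon G(S)\to\Sigma^{2km}H\mathbb{Z}$ be the $\xi^k$-component of $L_{\xi\partial_\xi}$ for $1\le k\le p$. By \eqref{eq:Ld}, $\ell_k$ is multiplication by $k$ on $\pi_{2km}G(S)=\mathbb{Z}$, and this is invertible at $p$ for $k<p$. For $p=2$, $m=1$ the argument below reads as follows: $\ell_2$ is even on $\pi_4$, so $\ell_2\equiv\theta\ell_1$ with $\theta\in H^2(H\mathbb{Z};\mathbb{F}_2)=\{0,Sq^2\}$, and $\theta\ne0$ because $\ell_2(1+u\xi)=-u^2$ on $\mathbb{CP}^\infty$.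

\begin{proposition}\label{prop:ray}
$\ell_p\equiv P^m\ell_1\pmod p$ on $G(S)$.
\end{proposition}

\begin{proof}
Let $S'=S/(\xi^p)$. By (G3) and (G4) there is a fiber sequence $\Sigma^{2pm}H\mathbb{Z}=G(\mathbb{Z}\xi^p)\to G(S)\to G(S')$. The restriction of $\ell_p$ to the first term is a self-map of $\Sigma^{2pm}H\mathbb{Z}$ that is multiplication by $p$ on homotopy, so it is $p$ times the identity and vanishes modulo $p$. Hence the reduction of $\ell_p$ comes from $H^{2pm}(G(S');\mathbb{F}_p)$. By Corollary~\ref{cor:nat}, the $\ell_k$ with $k<p$ are pulled back from the components $\ell'_k$ on $G(S')$, and $(\ell_k')_{k<p}\colon G(S')\to\prod_{k<p}\Sigma^{2km}H\mathbb{Z}$ satisfies the hypothesis of Lemma~\ref{lem:local}. A finite product of spectra is a wedge, so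
\begin{equation}\label{eq:theta}
\ell_p\equiv\sum_{k=1}^{p-1}\theta_k\ell_k\pmod p,\qquad\theta_k\in H^{2(p-k)m}(H\mathbb{Z};\mathbb{F}_p).
\end{equation}

Let $2\le k\le p-1$, and let $S_k\subset S$ be the subring spanned by the $\xi^{ak}$ with $a\ge1$, $ak\le p$. Since $p$ is prime, $k\nmid p$, so $\xi^p\notin S_k$. By Corollary~\ref{cor:nat}, $\ell_p$ and the $\ell_b$ with $k\nmid b$ vanish on $G(S_k)$, and \eqref{eq:theta} restricts to $0=\sum_a\theta_{ak}\ell_{ak}$. The map $(\ell_{ak})_a\colon G(S_k)\to\prod_a\Sigma^{2akm}H\mathbb{Z}$ is multiplication by $ak<p$ on $\pi_{2akm}$, so it is injective on mod $p$ cohomology by Lemma~\ref{lem:local}. Hence all $\theta_{ak}$ vanish; in particular $\theta_k=0$.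

So $\ell_p\equiv\theta_1\ell_1$. Evaluate on $f=1+\iota\xi\in[K(\mathbb{Z},2m)_+,G(S)]$. By \eqref{eq:Ld}, $L_{\xi\partial_\xi}(f)=\iota\xi/(1+\iota\xi)$, so $\ell_1(f)=\iota$ and $\ell_p(f)=(-1)^{p-1}\iota^p\equiv\iota^p=P^m\iota$. Thus $(\theta_1-P^m)\iota=0$, and $\theta_1=P^m$ by Lemma~\ref{lem:inj}.
\end{proof}

\subsection*{Deforming $t$ to $t(1+\varepsilon)$}
For $m=1$ the quotient map $I\to S$, $t\mapsto\xi$, pulls $\ell_k$ back to $\delta_k$, and (C) follows. For general $m$ the same argument fails on $g$: below degree $2pm$ there may be multiples $k$ of $p$, such as $k=m$ when $p\mid m$, and then $\delta_k$ is multiplication by $k$ on $\pi_{2k}$, so the $\delta_k$ give no splitting at $p$. The trouble is that for $t\partial_t$ the eigenvalue of a monomial equals its weight. We add a variable $\varepsilon$ of weight $0$ to separate the two.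

Let $\mathcal{N}=I\otimes\mathbb{Z}[\varepsilon]/(\varepsilon^{p+1})$, with basis $\varepsilon^it^j$, $0\le i\le p$, $j\ge1$, of weight $j$. Let $M=\varepsilon\mathcal{N}$ be the ideal spanned by the monomials with $i\ge1$. The derivation $\varepsilon\partial_\varepsilon(\varepsilon^it^j)=i\,\varepsilon^it^j$ acts on $\mathcal{N}$ and on $M$. Let $\ell_{i,j}\colon G(M)\to\Sigma^{2j}H\mathbb{Z}$ be the $\varepsilon^it^j$-component of $L_{\varepsilon\partial_\varepsilon}$.

\begin{lemma}\label{lem:Phi}
There is a map $\Phi\colon g\to G(M)$ with $\ell_{i,j}\Phi=\binom{j-1}{i-1}\delta_j$ for $1\le i\le p$, $j\ge1$.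
\end{lemma}

\begin{proof}
Let $\Psi_0,\Psi\colon I\to\mathcal{N}$ be the ring maps with $\Psi_0(t)=t$ and $\Psi(t)=t(1+\varepsilon)$. Both are sections of $\mathcal{N}\to\mathcal{N}/M=I$. By (G3) there is a unique $\Phi$ whose composite with $G(M)\to G(\mathcal{N})$ is $\Psi_*-(\Psi_0)_*$; on spaces, $\Phi(f)=f(t+\varepsilon t)/f(t)$. Let $h=\varepsilon(1+\varepsilon)^{-1}\Psi$, so $h(t^j)=\varepsilon(1+\varepsilon)^{j-1}t^j$ and $h(ab)=\Psi(a)h(b)$. Then
\[
\varepsilon\partial_\varepsilon\Psi(t^j)=j\,\varepsilon(1+\varepsilon)^{j-1}t^j=h(t\partial_t\,t^j),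
\]
and Lemma~\ref{lem:chain} gives $L_{\varepsilon\partial_\varepsilon}\Psi_*=h_*L_{t\partial_t}$. Also $\varepsilon\partial_\varepsilon\Psi_0=0$, so the lemma with $\varphi=\Psi_0$ and $h$ replaced by $0$ gives $L_{\varepsilon\partial_\varepsilon}(\Psi_0)_*=0$. Subtract and take $\varepsilon^it^j$-components. By Corollary~\ref{cor:nat} for $M\subset\mathcal{N}$, the left side is $\ell_{i,j}\Phi$. The right side is $\delta_j$ times the coefficient of $\varepsilon^i$ in $\varepsilon(1+\varepsilon)^{j-1}$.
\end{proof}

The gain is that $G(M)$ splits along rays in the $(i,j)$-plane, and on the ray through $(1,m)$ we are in the situation of Proposition~\ref{prop:ray}. For $p=2$ the rays are the pairs $\{\varepsilon t^j,\varepsilon^2t^{2j}\}$ and the single monomials $\varepsilon^2t^j$ with $j$ odd; for $m=2$ the lemma gives $\ell_{1,2}\Phi=\delta_2$ and $\ell_{2,4}\Phi=3\delta_4$.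

\begin{lemma}\label{lem:rays}
$\ell_{p,pm}\equiv P^m\ell_{1,m}\pmod p$ on $G(M)$.
\end{lemma}

\begin{proof}
For coprime $(i_0,j_0)$ with $1\le i_0\le p$, $j_0\ge1$, let $M^{[i_0,j_0]}$ be the span of the $\varepsilon^{ki_0}t^{kj_0}$ with $k\ge1$, $ki_0\le p$. A product of two such monomials is another one or zero, so this is a subring, and it is stable under $\varepsilon\partial_\varepsilon$. Each $(i,j)$ is a multiple of exactly one coprime pair, so $M$ is additively the direct sum of these subrings. By (G2), the sum of the induced maps $\bigoplus G(M^{[i_0,j_0]})\to G(M)$ is an isomorphism on homotopy groups, hence an equivalence. A cohomology class on a direct sum is determined by its restrictions to the summands. The monomials $\varepsilon t^m$ and $\varepsilon^pt^{pm}$ both lie in $M^{[1,m]}$, so on every other summand both sides vanish by Corollary~\ref{cor:nat}. With $\xi=\varepsilon t^m$, the ring $M^{[1,m]}$ is $S$, the derivation is $\xi\partial_\xi$, and $\ell_{k,km}$ restricts to $\ell_k$. Apply Proposition~\ref{prop:ray}.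
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tool}(C)]
By Lemma~\ref{lem:Phi}, $\ell_{1,m}\Phi=\delta_m$ and $\ell_{p,pm}\Phi=\binom{pm-1}{p-1}\delta_{pm}$. Since $(p-1)!$ is prime to $p$ and
\[
(p-1)!\binom{pm-1}{p-1}=\prod_{i=1}^{p-1}(pm-i)\equiv(-1)^{p-1}(p-1)!\pmod p,
\]
the binomial coefficient is congruent to $(-1)^{p-1}\equiv1$. Composing Lemma~\ref{lem:rays} with $\Phi$ gives $\delta_{pm}\equiv\ell_{p,pm}\Phi\equiv P^m\ell_{1,m}\Phi=P^m\delta_m$. This completes the proof of Theorem~\ref{thm:tool}, and with it the proof of Theorem~\ref{thm:main}.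
\end{proof}

\begin{thebibliography}{9}

\bibitem{HA}
Lurie, \emph{Higher Algebra}.

\bibitem{SCC}
\emph{Secondary characteristic classes of surface bundles},
\texttt{http://msp.berkeley.edu/agt/2009/9-1/agt-v9-n1-p12-p.pdf}.

\end{thebibliography}
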